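# Symmetrizing a rational function into an inversion-invariant one: Lagrange interpolation and a symplectic character

## 1. Two variables: $R_{1,2}=1$

Take the rational function
$$P_{1,2}(z_1,z_2)=\frac1{z_1}\Big(1-\frac1{z_2}\Big)\,\frac{1-z_1+z_1z_2}{z_2-z_1}$$
and add to it the same function with $z_1$ and $z_2$ exchanged. Call the sum $R_{1,2}(z_1,z_2)$.

**Proposition.** $R_{1,2}=1$.

**Proof by hand.** Over the common denominator $z_1z_2(z_2-z_1)$ the numerator is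
$$(z_2-1)(1-z_1+z_1z_2)-(z_1-1)(1-z_2+z_1z_2).$$
The first product is $z_1+z_2-1-2z_1z_2+z_1z_2^2$. The second is $z_1+z_2-1-2z_1z_2+z_1^2z_2$. The difference is $z_1z_2(z_2-z_1)$, so the quotient is $1$. $\square$

In particular $R_{1,2}$ does not change when $z_1$ is replaced by $z_1^{-1}$. This happens only after the two terms are added: $P_{1,2}(2,-1)=\frac12\cdot2\cdot\frac{-3}{-3}=1$, while $P_{1,2}(\frac12,-1)=2\cdot2\cdot0=0$. The computation does not say why the sum should be invariant. Here is a second proof that does.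

Put
$$Y(x)=x+x^{-1},\qquad \tau x=\frac1{1-x},\qquad \tau^2x=\frac{x-1}{x},\qquad \tau^3=\mathrm{id}.$$
For example, $\tau$ moves $2\mapsto-1\mapsto\frac12\mapsto2$. For variables $z_i$ write
$$Y_i=Y(z_i),\qquad W_i=Y(\tau z_i),\qquad U_i=Y(\tau^2z_i),\qquad r(x,y)=\frac{1-x+xy}{y-x}.$$
All identities in these notes are between rational functions, so the $z_i$ may be taken generic. In particular the $W_i$ are then distinct and no denominator vanishes. Adding
$$Y(\tau x)=\tfrac1{1-x}+1-x,\qquad Y(\tau^2x)=\big(1-\tfrac1x\big)+\big(1+\tfrac1{x-1}\big)$$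
to $x+\frac1x$ gives
$$Y(x)+Y(\tau x)+Y(\tau^2x)=3.\tag{1}$$

The second identity we need is
$$\frac{Y_q-U_i}{W_i-W_q}=\frac1{z_i}\Big(1-\frac1{z_q}\Big)r(z_i,z_q)\qquad(q\ne i).\tag{2}$$

**Proof of (2).** Since $Y(z)-Y(a)=(z-a)(z-a^{-1})/z$, taking $a=\tau^2z_i=\frac{z_i-1}{z_i}$ gives
$$Y_q-U_i=\frac{\big(z_q-\frac{z_i-1}{z_i}\big)\big(z_q-\frac{z_i}{z_i-1}\big)}{z_q}=\frac{(1-z_i+z_iz_q)(z_iz_q-z_i-z_q)}{z_i(z_i-1)z_q}.$$
With $a=1-z_i$ and $b=1-z_q$ we have $W_i=a+a^{-1}$, $W_q=b+b^{-1}$, $a-b=z_q-z_i$ and $ab-1=z_iz_q-z_i-z_q$, so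
$$W_i-W_q=(a-b)\Big(1-\frac1{ab}\Big)=\frac{(z_q-z_i)(z_iz_q-z_i-z_q)}{(1-z_i)(1-z_q)}.$$
Dividing, the factor $z_iz_q-z_i-z_q$ cancels, and what remains is
$$-\frac{(1-z_q)(1-z_i+z_iz_q)}{z_iz_q(z_q-z_i)}=\frac{z_q-1}{z_iz_q}\,r(z_i,z_q).\qquad\square$$

**Second proof of the Proposition.** By (2), the two terms of $R_{1,2}$ are $\frac{Y_2-U_1}{W_1-W_2}$ and $\frac{Y_1-U_2}{W_2-W_1}$. By (1), $U_i=3-Y_i-W_i$. Hence, with the polynomial $F(W)=Y_1+Y_2-3+W$,
$$R_{1,2}=\frac{F(W_1)-F(W_2)}{W_1-W_2}=1,$$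
the leading coefficient of $F$. $\square$

Look at what happened. The nodes $W_1,W_2$ are not invariant under inversion of the $z_i$. But the values we interpolate are values of one polynomial $F(W)$ whose coefficients depend only on $Y_1,Y_2$, and the sum extracts a coefficient of $F$. So the result is a function of $Y_1,Y_2$, hence invariant. What changes with more variables? Is there still such a polynomial $F$, and who provides it?

## 2. The functions $R_{s,t}$ and the statement about inversions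

**Definition.** For a function $f$ of $n$ variables, the symmetrizer is $\operatorname{Sym}f(z_1,\dots,z_n)=\sum_{\sigma\in\mathcal S_n}f(z_{\sigma(1)},\dots,z_{\sigma(n)})$. For integers $s,t\ge0$ with $s+t\ge2$ put $n=s+t-1$,
$$P_{s,t}=\prod_{i=1}^{s}z_i^{2s-2i-t+1}(1-z_i^{-1})^{i-1}\prod_{i=s+1}^{s+t-1}z_i^{2i-2s-t}(1-z_i^{-1})^{s}\prod_{1\le p<q\le s+t-1}\frac{1-z_p+z_pz_q}{z_q-z_p},$$
and $R_{s,t}=\operatorname{Sym}P_{s,t}$, the symmetrization over all $n!$ permutations. We also set $R_{0,1}:=1$ (no variables).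

The conjecture of Fischer and Riegler, from "Vertically symmetric alternating sign matrices and a multivariate Laurent polynomial identity" (Ilse Fischer, joint work with Lukas Riegler), says: if $s\le t$, then
$$R_{s,t}(z_1,\dots,z_i,\dots,z_{s+t-1})=R_{s,t}(z_1,\dots,z_i^{-1},\dots,z_{s+t-1})\qquad\text{for all }i\in\{1,\dots,s+t-1\}.$$
We shall prove that the conjecture is true. In fact Theorem A in Section 6 gives an explicit formula for $R_{s,t}$ when $s\le t$. Note that $s\le t$ and $s+t\ge2$ force $t\ge1$. We shall also prove that the bound is sharp.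

**Theorem B.** Let $t\ge1$, $s\ge0$, $s+t\ge2$. Then $R_{s,t}$ is invariant under $z_i\mapsto z_i^{-1}$ for all $i$ if and only if $s\le t$.

(For $t=0$ the displayed $P_{s,t}$ would involve $z_s$ although there are only $s-1$ variables, so this case is left out. It does not occur in the conjecture.)

Let us try small cases. With $n=1$: $P_{1,1}=z_1^0=1$ and $P_{0,2}=z_1^0=1$, so $R_{1,1}=R_{0,2}=1$. With $n=2$ there are three cases. We know $R_{1,2}=1$. Next,
$$R_{0,3}=\frac{z_2}{z_1}r(z_1,z_2)+\frac{z_1}{z_2}r(z_2,z_1)=\frac{z_2^2(1-z_1+z_1z_2)-z_1^2(1-z_2+z_1z_2)}{z_1z_2(z_2-z_1)}.$$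
The numerator is $(z_2^2-z_1^2)-z_1z_2(z_2-z_1)+z_1z_2(z_2^2-z_1^2)$. Dividing gives $\frac1{z_1}+\frac1{z_2}-1+z_1+z_2$, that is, $R_{0,3}=Y_1+Y_2-1$, which is invariant. Finally $P_{2,1}=z_1^2(1-z_2^{-1})r(z_1,z_2)$, and
$$R_{2,1}(2,-1)=4\cdot2\cdot1+1\cdot\tfrac12\cdot0=8,\qquad R_{2,1}(\tfrac12,-1)=\tfrac14\cdot2\cdot0+1\cdot(-1)\cdot1=-1.$$
So $R_{2,1}$ is not invariant; here $s=2>1=t$.

## 3. Splitting off $z_{\sigma(1)}$, and a polynomial in four variables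

The first thing to try is induction. We split the symmetrization according to the value $i=\sigma(1)$. Write $P_{s,t}=\prod_if_i(z_i)\prod_{p<q}r(z_p,z_q)$; a hat means that a variable is omitted.

**Recursion for $s\ge1$, $t\ge1$.** Here $f_1(z)=z^{2s-t-1}$. Replacing $(i,s)$ by $(i-1,s-1)$ in the definition leaves the exponents $2s-2i-t+1$ and $2i-2s-t$ unchanged and lowers the exponents $i-1$ and $s$ of $(1-z^{-1})$ by one. So $f_2,\dots,f_n$ are $(1-z^{-1})$ times the functions $f_1,\dots,f_{n-1}$ belonging to $(s-1,t)$. Therefore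
$$R_{s,t}=\sum_{i=1}^nz_i^{2s-t-1}\prod_{q\ne i}(1-z_q^{-1})\,r(z_i,z_q)\;R_{s-1,t}(z_1,\dots,\widehat{z_i},\dots,z_n).\tag{3}$$

**Recursion for $s=0$, $t\ge2$.** Here $f_i(z)=z^{2i-t}$ for $1\le i\le t-1$, and $f_{i+1}(z)=z^{2i+2-t}$ is $z$ times $z^{2i-(t-1)}$, the $i$-th function for $(0,t-1)$. Therefore
$$R_{0,t}=\sum_{i=1}^{t-1}z_i^{2-t}\prod_{q\ne i}z_q\,r(z_i,z_q)\;R_{0,t-1}(z_1,\dots,\widehat{z_i},\dots,z_{t-1}).\tag{4}$$

**Lemma 1.** For $s,t\ge1$ and $n\ge2$: $R_{s,t}(1,z_2,\dots,z_n)=R_{s-1,t}(z_2,\dots,z_n)$.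

**Proof.** Put $z_1=1$ in (3), with the other variables generic. A term with $i\ne1$ contains the factor $1-z_1^{-1}=0$ times quantities that are regular at $z_1=1$, because their only possible denominators are powers of the variables and differences of variables. In the term $i=1$ we have $r(1,z_q)=\frac{z_q}{z_q-1}$, so $\prod_{q\ge2}(1-z_q^{-1})r(1,z_q)=1$. $\square$

Can we assume that $R_{s-1,t}$ is invariant and deduce from (3) that $R_{s,t}$ is? No. Recursion (3) is valid for every $s\ge1$, and it leads from $R_{1,1}=1$, which is invariant, to $R_{2,1}$, which is not. So invariance alone cannot be the induction hypothesis. The induction has to carry something that is sensitive to $s\le t$.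

Section 1 suggests what: rewrite (3) as an interpolation sum. From $Y(u)-2=(u-1)^2/u$, with $u=\tau z$, $u-1=\frac z{1-z}$, and with $u=\tau^2z$, $u-1=-\frac1z$, we get
$$Y(\tau z)-2=\frac{z^2}{1-z},\qquad 2-Y(\tau^2z)=\frac1{z(1-z)}.\tag{5}$$
In the $i$-th term of (3) replace each of the $n-1$ factors $(1-z_q^{-1})r(z_i,z_q)$ by means of (2). The power of $z_i$ becomes $2s-t-1+(s+t-2)=3(s-1)$, and $z_i^3=(W_i-2)\,z_i(1-z_i)$ by (5). So the $i$-th term of (3) equals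
$$\frac{(W_i-2)^{s-1}\,[z_i(1-z_i)]^{s-1}\prod_{q\ne i}(Y_q-U_i)\;R_{s-1,t}(\dots,\widehat{z_i},\dots)}{\prod_{q\ne i}(W_i-W_q)}.\tag{6}$$
To repeat the argument of Section 1 we want a polynomial in $W$, with coefficients that are polynomials in $Y_1,\dots,Y_n$, whose value at $W=W_i$ is the numerator of (6), for every $i$ at once.

Try $(s,t)=(2,2)$, where $n=3$ and $R_{1,2}=1$. Leaving out the harmless factor $W_i-2$, we want a polynomial with value $z_i(1-z_i)\prod_{q\ne i}(Y_q-U_i)$ at $W_i$. Look for one that is symmetric in $Y_1,Y_2,Y_3,W$: a symmetric polynomial $Z_4$ with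
$$Z_4\big(Y(x),Y(\tau x),Y_3,Y_4\big)=x(1-x)\big(Y_3-Y(\tau^2x)\big)\big(Y_4-Y(\tau^2x)\big).\tag{7}$$
Let $p=x^2-x+1$ and
$$A=Y(x)-1=\frac px,\qquad B=Y(\tau x)-1=\frac p{1-x},\qquad C=Y(\tau^2x)-1=\frac p{x(x-1)}.$$
(These three formulas are direct: for instance $\frac1{1-x}-x=\frac{p}{1-x}$ and $(x-1)^2+x^2-x(x-1)=p$.) Put $a_i=Y_i-1$ and expand the right side of (7) as $x(1-x)(a_3-C)(a_4-C)$. By (5) and $Y(x)-2=\frac{(x-1)^2}x$,
$$x(1-x)=(A-1)(B-1)=AB-(A+B)+1 .$$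
Next, $-x(1-x)C=p$. Also $AB=\frac{p^2}{x(1-x)}$ and $A+B=\frac p{x(1-x)}$, so $(A+B)-AB=\frac{p(1-p)}{x(1-x)}=p$, because $1-p=x(1-x)$. Finally $x(1-x)C^2=\frac{p^2}{x(1-x)}=AB$. Altogether the right side of (7) is
$$\big(AB-(A+B)+1\big)a_3a_4+\big((A+B)-AB\big)(a_3+a_4)+AB ,$$
and this is $e_4-e_3+e_2$ in the elementary symmetric polynomials of $(A,B,a_3,a_4)$. So $Z_4=e_4(a)-e_3(a)+e_2(a)$ satisfies (7). It has degree $1$ in each variable. With $F(W)=(W-2)Z_4(Y_1,Y_2,Y_3,W)$, of degree $\le2$, the sum of $F(W_i)/\prod_{q\ne i}(W_i-W_q)$ over three nodes is the coefficient of $W^2$ in $F$, so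
$$R_{2,2}=[W^1]Z_4(Y_1,Y_2,Y_3,W)=a_1a_2a_3-(a_1a_2+a_1a_3+a_2a_3)+(a_1+a_2+a_3),$$
where $[W^k]$ means extraction of the coefficient of $W^k$. This is invariant.

For larger $t$ we need analogous symmetric polynomials in $2t$ variables, of controlled degree, which factor when two of the arguments are $Y(x)$ and $Y(\tau x)$. Expanding by hand no longer shows where they come from. The next two sections construct them.

## 4. A coordinate in which $\tau$ is multiplication by $\omega$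

Let $\zeta=e^{i\pi/3}$ and $\omega=\zeta^2$. The condition we want involves $x$ and $\tau x$, where $\tau$ is a Möbius map of order three. Its fixed points satisfy $x(1-x)=1$, so they are $\zeta$ and $\zeta^{-1}$. Sending them to $0$ and $\infty$ turns $\tau$ into a multiplication. Put
$$v(x)=\omega\,\frac{x-\zeta}{x-\zeta^{-1}},\qquad X(v)=v+v^{-1}.$$

**$\tau$ becomes $v\mapsto\omega v$.** We use $1-\zeta=\zeta^{-1}$, $1-\zeta^{-1}=\zeta$, $\zeta^{-2}=-\zeta$, $\zeta^2=-\zeta^{-1}$. Then $\tau x-\zeta=\frac{\zeta^{-1}+\zeta x}{1-x}$ and $\tau x-\zeta^{-1}=\frac{\zeta+\zeta^{-1}x}{1-x}$, so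
$$v(\tau x)=\omega\,\frac{\zeta^{-1}+\zeta x}{\zeta+\zeta^{-1}x}=\omega\,\zeta^2\,\frac{x+\zeta^{-2}}{x+\zeta^2}=\omega\cdot\omega\,\frac{x-\zeta}{x-\zeta^{-1}}=\omega\,v(x),\qquad v(\tau^2x)=\omega^2v(x).$$

**Inversion stays inversion.** Indeed $v(x^{-1})=\omega\frac{1-\zeta x}{1-\zeta^{-1}x}=\omega\zeta^2\frac{x-\zeta^{-1}}{x-\zeta}=\omega^2\cdot\frac{\omega}{v(x)}=v(x)^{-1}$. So $X(v(x))$ should be a function of $Y(x)$. We compute it.

**$X$ in terms of $Y$.** We have $v-\omega=\frac{\omega(\zeta^{-1}-\zeta)}{x-\zeta^{-1}}$. Since $\omega\zeta^{-1}=\zeta$, also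
$$v-\omega^2=\omega\,\frac{(x-\zeta)-\omega(x-\zeta^{-1})}{x-\zeta^{-1}}=\frac{\omega(1-\omega)x}{x-\zeta^{-1}}.$$
Because $v^2+v+1=(v-\omega)(v-\omega^2)$ and $(x-\zeta)(x-\zeta^{-1})=x^2-x+1$,
$$X(v)+1=\frac{(v-\omega)(v-\omega^2)}v=\frac{\omega(1-\omega)(\zeta^{-1}-\zeta)\,x}{x^2-x+1}=\frac{3x}{x^2-x+1}=\frac3{Y(x)-1},\tag{8}$$
where $\omega-\omega^2=i\sqrt3$ and $\zeta^{-1}-\zeta=-i\sqrt3$ have product $3$.

So we look for symmetric polynomials in $X_i=X(v_i)$ that factor when $v_1=\xi$ and $v_2=\omega\xi$.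

## 5. Determinants with exponents prime to $3$

Recall the symplectic character of a partition $\lambda$ with at most $N$ parts:
$$sp_\lambda(v_1,\dots,v_N)=\frac{\det\big(v_i^{\lambda_j+N-j+1}-v_i^{-(\lambda_j+N-j+1)}\big)}{\det\big(v_i^{N-j+1}-v_i^{-(N-j+1)}\big)}.$$

**Definition.** For $m\ge1$ let $(k_1,\dots,k_{2m})=(1,2,4,5,\dots,3m-2,3m-1)$, the positive integers below $3m$ that are prime to $3$, and
$$\tilde Z_{2m}=\frac{N_{2m}}{\Delta_{2m}},\qquad N_{2m}=\det\big(v_i^{k_j}-v_i^{-k_j}\big)_{i,j=1}^{2m},\qquad\Delta_{2m}=\det\big(v_i^j-v_i^{-j}\big)_{i,j=1}^{2m}.$$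
For $m=0$ put $\tilde Z_0=1$.

Reading the exponents downwards, $k_{2m}-2m=m-1$, $k_{2m-1}-(2m-1)=m-1$, and passing from $k_j$ to $k_{j-2}$ lowers $k_j-j$ by $1$. So $\tilde Z_{2m}=sp_\lambda(v_1,\dots,v_{2m})$ with $\lambda=(m-1,m-1,\dots,1,1,0,0)$.

**Polynomiality and degree.** The function $S_k=(v^k-v^{-k})/(v-v^{-1})$ is a monic polynomial of degree $k-1$ in $X=X(v)$: $S_1=1$, $S_2=X$, $S_{k+1}=XS_k-S_{k-1}$. Taking $v_i-v_i^{-1}$ out of row $i$,
$$\tilde Z_{2m}=\frac{\det(S_{k_j}(X_i))}{\det(S_j(X_i))},\qquad\det(S_j(X_i))=\prod_{i<j}(X_j-X_i).$$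
The numerator is an alternating polynomial of degree $\le3m-2$ in each $X_i$, so it is divisible by the Vandermonde product, which has degree $2m-1$ in each $X_i$. Hence $\tilde Z_{2m}$ is a symmetric polynomial in $X_1,\dots,X_{2m}$, of degree $\le(3m-2)-(2m-1)=m-1$ in each $X_i$.

Example: $\tilde Z_2=1$. For $m=2$ the columns are $1$, $X$, $S_4=X^3-2X$, $S_5=X^4-3X^2+1$. Column operations reduce the numerator to $\det(1,X,X^3,X^4)-3\det(1,X,X^3,X^2)=\det(1,X,X^3,X^4)+3\det(1,X,X^2,X^3)$. The quotient of the first determinant by the Vandermonde is the Schur polynomial of the partition $(1,1)$, that is, $e_2(X)$. So $\tilde Z_4=e_2(X)+3$.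

Why exponents prime to $3$? Up to sign, the columns are $v^e-v^{-e}$ with $e\equiv1$ modulo $3$. A function of $v^3$ multiplies such columns to such columns, and it takes the same value at $v=\xi$ and $v=\omega\xi$. This is the mechanism of the next lemma.

**Lemma 2.** For $m\ge1$,
$$\tilde Z_{2m}(\xi,\omega\xi,v_3,\dots,v_{2m})=\prod_{j\ge3}\big(X_j-X(\omega^2\xi)\big)\;\tilde Z_{2m-2}(v_3,\dots,v_{2m}).\tag{9}$$
Moreover $\tilde Z_{2m}\not\equiv0$.

**Step 1: write the columns through Laurent polynomials.** For a Laurent polynomial $g(\Theta)$ let $\ell_v(g)=v\,g(v^3)-v^{-1}g(v^{-3})$. Then $\ell_v(\Theta^l)=v^{3l+1}-v^{-(3l+1)}$. For $0\le l\le m-1$ the exponents $3l+1$ are $1,4,\dots,3m-2$. For $-m\le l\le-1$ they are $-2,-5,\dots,-(3m-1)$. So, up to sign and order of columns, $N_{2m}=\pm\det\big(\ell_{v_i}(\Theta^l)\big)_{-m\le l\le m-1}$.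

**Step 2: change the basis so that two rows become almost zero.** Let $M=\Theta+\Theta^{-1}-\xi^3-\xi^{-3}$. The claim is that
$$\{\Theta^{-1},1\}\cup\{M\Theta^l:-(m-1)\le l\le m-2\}$$
is a basis of $\mathrm{span}\{\Theta^l:-m\le l\le m-1\}$ with base change determinant $\pm1$. Define the height of an exponent by $\mathrm{ht}(e)=e$ for $e\ge0$ and $\mathrm{ht}(e)=-1-e$ for $e<0$. The polynomial $M\Theta^l$ has the exponents $l+1,l,l-1$. If $l\ge0$, then $l+1$ has height $l+1$, while $l$ has height $l$, and $l-1$ has height $l-1$ (or $0$ if $l=0$). So $M\Theta^l$ is $\Theta^{l+1}$ plus terms of smaller height. If $l\le-1$, then $l-1$ has height $-l$, while $l$ has height $-1-l$, and $l+1$ has height $-2-l$ (or $0$ if $l=-1$). So $M\Theta^l$ is $\Theta^{l-1}$ plus terms of smaller height. The leading exponents are $1,\dots,m-1$ (from $l=0,\dots,m-2$) and $-2,\dots,-m$ (from $l=-1,\dots,-(m-1)$). Together with $\Theta^{-1}$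 and $1$, which have height $0$, they run through $-m,\dots,m-1$ once each. Ordered by height, the base change is unitriangular, which proves the claim.

**Step 3: the determinant is block triangular.** Since $M$ is invariant under $\Theta\mapsto\Theta^{-1}$, $\ell_v(Mg)=M(v^3)\,\ell_v(g)$. As $M(\xi^3)=M((\omega\xi)^3)=0$, the rows of $\xi$ and $\omega\xi$ vanish in all columns $M\Theta^l$. The remaining block in the rows $v_j$, $j\ge3$, has entries $M(v_j^3)\,\ell_{v_j}(\Theta^l)$ with $-(m-1)\le l\le m-2$. Hence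
$$N_{2m}(\xi,\omega\xi,v_3,\dots)=\pm N_2(\xi,\omega\xi)\prod_{j\ge3}M(v_j^3)\;N_{2m-2}(v_3,\dots,v_{2m}).$$

**Step 4: divide by the denominator.** From $\Delta_{2m}=\prod_i(v_i-v_i^{-1})\prod_{i<j}(X_j-X_i)$,
$$\Delta_{2m}(\xi,\omega\xi,v_3,\dots)=\Delta_2(\xi,\omega\xi)\,\Delta_{2m-2}(v_3,\dots)\prod_{j\ge3}(X_j-X(\xi))(X_j-X(\omega\xi)).$$
Also $N_2=\Delta_2$. Since $v^3+v^{-3}=X^3-3X$, the expression $M(v^3)=X^3-3X-(\xi^3+\xi^{-3})$ is a monic cubic in $X$, and it vanishes at $X(\xi),X(\omega\xi),X(\omega^2\xi)$, which are distinct for generic $\xi$. So $M(v^3)=\prod_{k=0}^2(X(v)-X(\omega^k\xi))$. Dividing gives (9) up to a constant sign $\kappa=\pm1$ on the right.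

**Step 5: the sign is $+1$.** Use $\tilde Z_{2m}=\det(S_{k_j}(X_i))/\det(S_j(X_i))$ with $X_1=X(\xi)$ and $X_2=X(\omega\xi)$ fixed. Let $X_3\to\infty$, then $X_4\to\infty$, and so on up to $X_{2m}$. When $X_3\to\infty$, divide the numerator by $X_3^{k_{2m}-1}$ and the denominator by $X_3^{2m-1}$. In both determinants the row of $X_3$ tends to $(0,\dots,0,1)$, because the $S_k$ are monic. Expanding along this row gives the same sign in both. The new denominator is the determinant of the same kind in the remaining variables, a Vandermonde product, so it is nonzero. At the step of $X_j$ the determinants have size $2m+3-j$, and the quotient has been divided by $X_j^{d_j}$ with $d_j=k_{2m+3-j}-(2m+3-j)$. At the end the rows $1,2$ and columns $1,2$ remain, with quotient $N_2/\Delta_2=1$. So the iterated limit of $\tilde Z_{2m}/\prod_{j\ge3}X_j^{d_j}$ is $1$. This already shows $\tilde Z_{2m}\not\equiv0$. The same process applied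 to $\tilde Z_{2m-2}(v_3,\dots,v_{2m})$ has size $2m+1-j$ at the step of $X_j$. The exponent there is $k_{2m+1-j}-(2m+1-j)=d_j-1$, because $k_i-k_{i-2}=3$. All rows are used up, and the iterated limit of $\tilde Z_{2m-2}/\prod_{j\ge3}X_j^{d_j-1}$ is $1$. Since $(X_j-X(\omega^2\xi))/X_j\to1$, comparing both sides gives $\kappa=1$. $\square$

Now we go back to the variable $Y$ by (8).

**Definition.** For $m\ge0$,
$$Z_{2m}(Y_1,\dots,Y_{2m})=3^{-m(m-1)}\prod_i(Y_i-1)^{m-1}\;\tilde Z_{2m}\Big|_{X_i=-1+\frac3{Y_i-1}}.\tag{10}$$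

Since $(Y-1)^{m-1}X^k=(Y-1)^{m-1-k}(4-Y)^k$ for $k\le m-1$, this is a symmetric polynomial in $Y_1,\dots,Y_{2m}$, of degree $\le m-1$ in each $Y_i$. We have $Z_0=Z_2=1$. It is not identically zero, because $\tilde Z_{2m}\not\equiv0$ and the substitution is invertible.

Example: for $m=2$, with $a_i=Y_i-1$ and $X_i=-1+3/a_i$, the sum $e_2(X)+3$ equals $6-9\sum_i\frac1{a_i}+9\sum_{i<j}\frac1{a_ia_j}+3$. Multiplying by $\frac19a_1a_2a_3a_4$ gives $e_4(a)-e_3(a)+e_2(a)$, the polynomial found in Section 3.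

**Lemma 3.** For $m\ge1$,
$$Z_{2m}(Y(x),Y(\tau x),Y_3,\dots,Y_{2m})=[x(1-x)]^{m-1}\prod_{j\ge3}\big(Y_j-Y(\tau^2x)\big)\;Z_{2m-2}(Y_3,\dots,Y_{2m}).\tag{11}$$

**Proof.** By Section 4, the arguments $Y(x),Y(\tau x)$ correspond to $v=\xi$ and $v=\omega\xi$ with $\xi=v(x)$, and $Y_0:=Y(\tau^2x)$ corresponds to $X_0:=X(\omega^2\xi)$. So Lemma 2 applies, and
$$X_j-X_0=\frac3{Y_j-1}-\frac3{Y_0-1}=\frac{3(Y_0-Y_j)}{(Y_j-1)(Y_0-1)}.$$
There are $2m-2$ such factors, an even number, so $\prod(Y_0-Y_j)=\prod(Y_j-Y_0)$. Insert this and $\tilde Z_{2m-2}=3^{(m-1)(m-2)}\prod_{j\ge3}(Y_j-1)^{-(m-2)}Z_{2m-2}$ into (10). The exponent of $3$ is $-m(m-1)+2(m-1)+(m-1)(m-2)=0$. The exponent of each $Y_j-1$ is $(m-1)-1-(m-2)=0$. What remains is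
$$\left[\frac{(Y(x)-1)(Y(\tau x)-1)}{(Y(\tau^2x)-1)^2}\right]^{m-1}\prod_{j\ge3}(Y_j-Y_0)\;Z_{2m-2}(Y_3,\dots,Y_{2m}).$$
By the formulas for $A,B,C$ in Section 3, the bracket is $\frac{p^2}{x(1-x)}\cdot\frac{x^2(x-1)^2}{p^2}=x(1-x)$. $\square$

When one of the $Y_j$ equals $2$, its factor in (11) is $2-Y(\tau^2x)=\frac1{x(1-x)}$ by (5), and it cancels one factor of the prefactor. We shall use this repeatedly. The value $Y=2$ belongs to $z=1$, and Lemma 1 says that setting a variable equal to $1$ lowers $s$ by one. The polynomials $Z_{2m}$ behave accordingly: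

**Lemma 4.** For $m\ge1$: $\ [W^{m-1}]Z_{2m}(Y_1,\dots,Y_{2m-2},2,W)=Z_{2m-2}(Y_1,\dots,Y_{2m-2})$.

**Proof.** In (11) place the two special variables last, divide both sides by $Y(\tau x)^{m-1}$, and let $x\to1$. Then $Y(x)\to2$ and $Y(\tau x)\to\infty$. Since $Z_{2m}$ has degree $\le m-1$ in its last argument, the left side tends to $[W^{m-1}]Z_{2m}(Y_1,\dots,Y_{2m-2},2,W)$. On the right, $Y(\tau x)=2+\frac{x^2}{1-x}=\frac{x^2-2x+2}{1-x}$, so
$$\Big(\frac{x(1-x)}{Y(\tau x)}\Big)^{m-1}=\Big(\frac{x}{x^2-2x+2}\Big)^{m-1}(1-x)^{2m-2}.$$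
The first factor tends to $1$. Give one of the $2m-2$ factors $1-x$ to each $j$: by (5), $(1-x)(Y_j-Y(\tau^2x))=(1-x)(Y_j-2)+\frac1x\to1$. So the right side tends to $Z_{2m-2}(Y_1,\dots,Y_{2m-2})$. $\square$

For $m=2$, with $a_3=1$, the coefficient of $a_4$ is $a_1a_2-(a_1a_2+a_1+a_2)+(a_1+a_2+1)=1=Z_2$, as it should be.

## 6. A formula for $R_{s,t}$ when $s\le t$

We write $2^k$ in an argument list for $2$ repeated $k$ times.

**Theorem A.** For $t\ge1$ and $0\le s\le t$, with $n=s+t-1$,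
$$R_{s,t}(z_1,\dots,z_n)=[W^{t-1}]\,Z_{2t}\big(Y_1,\dots,Y_n,2^{\,t-s},W\big).$$
For $s\le t-1$ this equals $Z_{2t-2}(Y_1,\dots,Y_n,2^{\,t-1-s})$. In particular $R_{s,t}$ is a polynomial in the $z_i+z_i^{-1}$, so the conjecture is true.

Call the right side $Z_t^{(s)}(z_1,\dots,z_n)$. If $s\le t-1$, at least one argument is $2$, and Lemma 4 gives the second form $Z^{(s)}_t=Z_{2t-2}(Y_1,\dots,Y_n,2^{t-1-s})$. It remains to prove $R_{s,t}=Z_t^{(s)}$.

We recall Lagrange interpolation. Let $W_1,\dots,W_n$ be distinct and $F$ a polynomial. If $\deg F\le n-1$, then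
$$F(a)=\sum_iF(W_i)\prod_{q\ne i}\frac{a-W_q}{W_i-W_q}.\tag{12}$$
If $\deg F\le n$, then
$$\sum_i\frac{F(W_i)}{\prod_{q\ne i}(W_i-W_q)}=[W^{n-1}]F+\Big(\sum_iW_i\Big)[W^n]F.\tag{13}$$
For (13), apply (12) to $G=F-[W^n]F\cdot\prod_i(W-W_i)$, which has degree $\le n-1$ and the same values at the $W_i$, and compare the coefficients of $a^{n-1}$: $[W^{n-1}]G=[W^{n-1}]F+[W^n]F\cdot\sum_iW_i$.

**Step 1: $s=0$, by induction on $t$.** This step provides the start of the induction on $s$. We show $R_{0,t}=Z_{2t-2}(Y_1,\dots,Y_{t-1},2^{t-1})$. For $t=1$ both sides are $1$. Let $t\ge2$ and put $m=t-1=n$. Consider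
$$P(W)=Z_{2m}(Y_1,\dots,Y_m,2^{m-1},W),\qquad\deg P\le m-1=n-1.$$
At $W=W_i$ the two arguments $Y_i=Y(z_i)$ and $W_i=Y(\tau z_i)$ form a special pair. By Lemma 3 with $x=z_i$, where the $m-1$ arguments equal to $2$ contribute $(2-U_i)^{m-1}=[z_i(1-z_i)]^{-(m-1)}$,
$$P(W_i)=\prod_{q\ne i}(Y_q-U_i)\;Z_{2m-2}\big(Y_q\,(q\ne i),2^{m-1}\big)=\prod_{q\ne i}(Y_q-U_i)\;R_{0,t-1}(\dots,\widehat{z_i},\dots).$$
The last equality is the induction hypothesis, since $m-1=t-2$. Now apply (12) with $a=2$. By (5), $2-W_q=\frac{z_q^2}{z_q-1}$, so by (2)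
$$\frac{(Y_q-U_i)(2-W_q)}{W_i-W_q}=\frac1{z_i}\cdot\frac{z_q-1}{z_q}\,r(z_i,z_q)\cdot\frac{z_q^2}{z_q-1}=\frac{z_q}{z_i}\,r(z_i,z_q).$$
There are $n-1=t-2$ indices $q\ne i$, so
$$P(2)=\sum_iz_i^{2-t}\prod_{q\ne i}z_q\,r(z_i,z_q)\;R_{0,t-1}(\dots,\widehat{z_i},\dots)=R_{0,t}$$
by (4). On the other hand $P(2)=Z_{2t-2}(Y_1,\dots,Y_{t-1},2^{t-1})=Z_t^{(0)}$.

**Step 2: $1\le s\le t$, by induction on $s$.** Assume $R_{s-1,t}=Z_t^{(s-1)}$. Here we realize the numerators of (6) as values of one polynomial. Let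
$$P(W)=Z_{2t}(Y_1,\dots,Y_n,2^{t-s},W),\qquad F(W)=(W-2)^{s-1}P(W).$$
The number of arguments is $n+(t-s)+1=2t$, as required; this is where $t-s\ge0$ is used. Since $\deg P\le t-1$,
$$\deg F\le(s-1)+(t-1)=n-1,\qquad[W^{n-1}]F=[W^{t-1}]P=Z_t^{(s)}.$$
By Lemma 3 with $x=z_i$, the prefactor $[z_i(1-z_i)]^{t-1}$ meets $(2-U_i)^{t-s}=[z_i(1-z_i)]^{-(t-s)}$, so
$$P(W_i)=[z_i(1-z_i)]^{s-1}\prod_{q\ne i}(Y_q-U_i)\;Z_{2t-2}\big(Y_q\,(q\ne i),2^{t-s}\big).$$
Since $s-1\le t-1$, the second form of $Z_t^{(s-1)}$ and the induction hypothesis give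
$$Z_{2t-2}\big(Y_q\,(q\ne i),2^{t-s}\big)=Z_t^{(s-1)}(\dots,\widehat{z_i},\dots)=R_{s-1,t}(\dots,\widehat{z_i},\dots).$$
So $F(W_i)/\prod_{q\ne i}(W_i-W_q)$ is exactly (6), the $i$-th term of (3). Summing over $i$, the terms of (3) add up to $R_{s,t}$, and by (13) with $[W^n]F=0$ they add up to $[W^{n-1}]F=Z_t^{(s)}$. Hence $R_{s,t}=Z_t^{(s)}$.

So for $s\le t$ the function $R_{s,t}$ is a polynomial in the $Y_i=z_i+z_i^{-1}$, unchanged by $z_i\mapsto z_i^{-1}$ for each $i$. This proves Theorem A and the conjecture. $\square$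

As a check, $R_{0,3}$ should be $Z_4(Y_1,Y_2,2,2)$. With $a_3=a_4=1$, $e_4-e_3+e_2$ is $a_1a_2-(2a_1a_2+a_1+a_2)+(a_1a_2+2a_1+2a_2+1)=a_1+a_2+1=Y_1+Y_2-1$, as computed in Section 2.

## 7. The same formula as a symplectic character

Put $v_i=v(z_i)=\omega\frac{z_i-\zeta}{z_i-\zeta^{-1}}$ and unwind (10). An argument $Y=2$ corresponds to $X=-1+3=2$, that is, $v=1$, and its factor $Y-1$ is $1$. For the coefficient of $W^{t-1}$, note that $(W-1)^{t-1}\tilde Z_{2t}$ divided by $W^{t-1}$ tends, as $W\to\infty$, to $\tilde Z_{2t}$ at $X=-1$, that is, at $v=\omega$. Therefore, for $0\le s\le t-1$,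
$$R_{s,t}=3^{-(t-1)(t-2)}\prod_{i=1}^{s+t-1}(z_i-1+z_i^{-1})^{t-2}\;sp_{(t-2,t-2,\dots,1,1,0,0)}\big(v_1,\dots,v_{s+t-1},1^{t-1-s}\big),$$
and
$$R_{t,t}=3^{-t(t-1)}\prod_{i=1}^{2t-1}(z_i-1+z_i^{-1})^{t-1}\;sp_{(t-1,t-1,\dots,1,1,0,0)}\big(v_1,\dots,v_{2t-1},\omega\big).$$
For equal arguments, $sp_\lambda$ is understood through its polynomial form in the $X_i$.

## 8. One degree too many: non-invariance for $s>t$

We prove Theorem B. If $s\le t$, invariance is Theorem A. So let $s\ge t+1$, $t\ge1$.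

**Step 1: reduction to $s=t+1$.** Suppose that $R_{s,t}$ is invariant under all inversions. By Lemma 1, setting one variable equal to $1$ gives $R_{s-1,t}$ in the remaining variables, and it inherits the invariance. (Both sides of each invariance identity are regular there, and $n\ge2$ throughout.) Doing this $s-t-1$ times, we find that $R_{t+1,t}$, a function of $2t$ variables, is invariant. So it suffices to show that $R_{t+1,t}$ is not invariant, for every $t\ge1$.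

**Step 2: a formula for $R_{t+1,t}$.** We run the interpolation once more. There is no room for a list $2^{t-s}$ now, so we use a larger polynomial with a second auxiliary variable $T$. Let $n=2t$ and
$$P(W)=[T^t]\,Z_{2t+2}(Y_1,\dots,Y_{2t},T,W),$$
of degree $\le t$ in $W$. By Lemma 3 with $m=t+1$ and $x=z_i$, $P(W_i)$ is the coefficient of $T^t$ in
$$[z_i(1-z_i)]^t\prod_{q\ne i}(Y_q-U_i)\;(T-U_i)\;Z_{2t}\big(Y_q\,(q\ne i),T\big).$$
Since $Z_{2t}$ has degree $\le t-1$ in $T$, only the $T$ of the factor $T-U_i$ contributes. With Theorem A for $s=t$,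
$$P(W_i)=[z_i(1-z_i)]^t\prod_{q\ne i}(Y_q-U_i)\;[T^{t-1}]Z_{2t}\big(Y_q\,(q\ne i),T\big)=[z_i(1-z_i)]^t\prod_{q\ne i}(Y_q-U_i)\;R_{t,t}(\dots,\widehat{z_i},\dots).$$
Let $F(W)=(W-2)^tP(W)$. Then $F(W_i)/\prod_{q\ne i}(W_i-W_q)$ is (6) for $(t+1,t)$, the $i$-th term of (3). But now $\deg F\le2t=n$, one more than before, so the second term in (13) enters. Put $L=[W^t]P$. Then
$$[W^{2t}]F=L,\qquad[W^{2t-1}]F=[W^{t-1}]P-2tL,\qquad\sum_{i=1}^{2t}W_i=4t+\sum_{i=1}^{2t}\frac{z_i^2}{1-z_i},$$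
the last by (5). Hence (13) gives
$$R_{t+1,t}=[W^{t-1}]P+2tL+L\sum_{i=1}^{2t}\frac{z_i^2}{1-z_i}.\tag{14}$$
Both $[W^{t-1}]P$ and $L$ are polynomials in $Y_1,\dots,Y_{2t}$, of degree $\le t$ in $Y_1$.

Check for $t=1$. The coefficient of $T$ in $Z_4(Y_1,Y_2,T,W)$ is $e_3-e_2+e_1$ in $(a_1,a_2,W-1)$, which is $(W-1)(a_1a_2-a_1-a_2+1)+(a_1+a_2-a_1a_2)$. So $L=(a_1-1)(a_2-1)=(Y_1-2)(Y_2-2)$ and $[W^0]P=-L+(1-L)=1-2L$. Thus
$$R_{2,1}=1+L\Big(\frac{z_1^2}{1-z_1}+\frac{z_2^2}{1-z_2}\Big).$$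
At $(2,-1)$ we get $L=\frac12\cdot(-4)=-2$ and $1+(-2)(-4+\frac12)=8$. At $(\frac12,-1)$ we get $L=-2$ and $1+(-2)(\frac12+\frac12)=-1$. Both agree with Section 2.

**Step 3: $L\not\equiv0$.** We compare growth as $z_1\to\infty$ in (3) for $(t+1,t)$. In the term $i=1$ we have $r(z_1,z_q)=\frac{1-z_1+z_1z_q}{z_q-z_1}\to1-z_q$. So this term, divided by $z_1^{t+1}$, tends to
$$\prod_{q\ge2}(1-z_q^{-1})(1-z_q)\;R_{t,t}(z_2,\dots,z_{2t}).$$
In a term with $i\ne1$, the factor $r(z_i,z_1)\to z_i$ and the factor $1-z_1^{-1}$ stay bounded, the factors $r(z_i,z_q)$ with $q\ne1$ do not involve $z_1$, and $R_{t,t}(\dots,\widehat{z_i},\dots)$ is $O(z_1^{t-1})$, because by Theorem A it has degree $\le t-1$ in $Y_1$. So these terms are $O(z_1^{t-1})$.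

Moreover $R_{t,t}\not\equiv0$. Indeed, set one of its $2t-1$ variables equal to $1$. By Theorem A and Lemma 4, $R_{t,t}$ becomes $Z_{2t-2}$ of the remaining $Y$'s, and $Z_{2t-2}\not\equiv0$ by Section 5 (for $t=1$, $Z_0=1$). Hence $R_{t+1,t}$ grows exactly like $z_1^{t+1}$ for generic $z_2,\dots,z_{2t}$. If $L$ were identically $0$, then (14) would give $R_{t+1,t}=[W^{t-1}]P=O(z_1^t)$, a contradiction.

**Step 4: the difference under $z_1\mapsto z_1^{-1}$.** In (14) the quantities $[W^{t-1}]P$ and $L$, and the summands with $i\ge2$, are invariant under $z_1\mapsto z_1^{-1}$. Only $\frac{z_1^2}{1-z_1}$ changes, to $\frac{z_1^{-2}}{1-z_1^{-1}}=\frac1{z_1(z_1-1)}$. Therefore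
$$R_{t+1,t}(z_1^{-1},z_2,\dots)-R_{t+1,t}(z_1,z_2,\dots)=L\Big(\frac1{z_1(z_1-1)}-\frac{z_1^2}{1-z_1}\Big)=L\,\frac{1+z_1^3}{z_1(z_1-1)}\not\equiv0.$$
(For $t=1$ at $(2,-1)$ this reads $-1-8=-2\cdot\frac92$.) So $R_{t+1,t}$ is not invariant, and by Step 1 no $R_{s,t}$ with $s>t\ge1$ is invariant under all inversions. This proves Theorem B. $\square$
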